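\title{Non-separating trees in weakly cohesive rooted graphs}

\begin{abstract}
A connected graph $G$ with at least three vertices and a root $b$ is weakly $k$-cohesive if $\deg(u)+\deg(v)+\operatorname{dist}(u,v)\ge k$ for all distinct vertices $u,v\ne b$. For a tree $T$, let $f(T)$ be the least positive integer $m$ such that every weakly $m$-cohesive rooted graph $(G,b)$ contains a copy of $T$ that avoids $b$ and whose deletion leaves a connected graph. We prove the conjecture that $f(T)=2n$ for every tree $T$ with $n\ge3$ vertices. The upper bound needs the inequality only for pairs at distance at most $4$. For the two remaining trees, $f(K_1)=1$ and $f(K_2)=5$.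
\end{abstract}

\section{Introduction}

All graphs are finite, with no loops and no multiple edges. In a graph $G$ with vertex set $V$ we write $\deg(v)$ and $N(v)$ for the degree and the neighborhood of a vertex $v$, $\operatorname{dist}(u,v)$ for the length of a shortest path between $u$ and $v$, and $u\sim v$ for adjacency. A set of vertices is identified with the subgraph it induces. An \emph{$n$-tree} is a tree with $n$ vertices.

A \emph{rooted graph} is a pair $(G,b)$ with $b\in V$; the vertex $b$ is the \emph{root}. The rooted graph $(G,b)$ is \emph{weakly $k$-cohesive} if $G$ is connected, has at least three vertices, and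
\[
\deg(u)+\deg(v)+\operatorname{dist}(u,v)\ge k\qquad\text{for all distinct } u,v\in V\setminus\{b\}.
\]
A \emph{non-separating copy} of a tree $T$ in $(G,b)$ is a subgraph $T_0$ of $G-b$, not necessarily induced, that is isomorphic to $T$ and such that $G-V(T_0)$ is connected. Let $f(T)$ be the least positive integer $m$ such that every weakly $m$-cohesive rooted graph contains a non-separating copy of $T$.

Cohesion is a relaxed minimum degree condition. It allows vertices of low degree, but it forces them to be far apart and to be surrounded by vertices of high degree; nothing is asked of the root. To see which value of $f(T)$ to expect, recall that a graph of minimum degree at least $n-1$ contains every $n$-tree: place the vertices of the tree one at a time, each after its parent, and note that the vertex carrying the parent always has an unused neighbor. So if every non-root vertex has degree at least $n$, then $G-b$ contains $T$, and such a rooted graph is weakly $(2n+1)$-cohesive. If instead every vertex has degree $n-1$, the graph may be $K_n$, which is weakly $(2n-1)$-cohesive and too small to contain an $n$-tree that avoids the root. The value $2n$ is the smallest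 one that $K_n$ does not exclude.

It is known that $f(T)<4n$ for every $n$-tree $T$. Conjecture~2 of \cite{cohesion} states that $f(T)=2n$ for every $n$-tree $T$ with $n\ge3$. We prove it.

\begin{theorem}\label{thm:main}
For every $n$-tree $T$ with $n\ge3$, $f(T)=2n$.
\end{theorem}

The upper bound holds in a stronger, local form.

\begin{theorem}\label{thm:local}
Let $n\ge3$, let $T$ be an $n$-tree, let $G$ be a connected graph with at least three vertices, and let $b\in V(G)$. Suppose that
\begin{equation}\label{eq:star}
\deg(u)+\deg(v)+\operatorname{dist}(u,v)\ge 2n\quad\text{for all distinct }u,v\ne b\text{ with }\operatorname{dist}(u,v)\le4 .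
\end{equation}
Then $(G,b)$ contains a non-separating copy of $T$.
\end{theorem}

The formula $f(T)=2n$ fails for $n=1$ and $n=2$.

\begin{theorem}\label{thm:small}
$f(K_1)=1$ and $f(K_2)=5$.
\end{theorem}

Section~\ref{sec:lower} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:local} and proves Theorem~\ref{thm:small}. The rest of the paper proves Theorem~\ref{thm:local}. The method is to grow a connected set around the root as long as its complement still contains $T$, and to show that the growth stops only when the complement is a single copy of $T$. Section~\ref{sec:model} carries this out by hand when no vertex has low degree and shows how it can fail otherwise. Sections~\ref{sec:def} and~\ref{sec:max} adapt the method to vertices of low degree. Sections~\ref{sec:branch}--\ref{sec:stars} show that it can fail only for stars and double stars, and only in rigid configurations. Section~\ref{sec:exchange} removes these configurations by an exchange argument.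

\section{The lower bound and the two smallest trees}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:local}]
Let $n\ge3$ and let $b$ be a vertex of $K_n$. Every pair of vertices gives $2(n-1)+1=2n-1$, so $(K_n,b)$ is weakly $m$-cohesive for all $m\le 2n-1$. The graph $K_n-b$ has $n-1$ vertices and contains no $n$-tree. Hence $f(T)\ge2n$. A weakly $2n$-cohesive rooted graph satisfies the hypotheses of Theorem~\ref{thm:local}, so $f(T)\le 2n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
A spanning tree of a connected graph $G$ with at least three vertices has two leaves, one of them different from $b$, and deleting it leaves $G$ connected. So $m=1$ works for $K_1$, and $f(K_1)=1$.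

Let $G=K_{1,r}$ with $r\ge2$, rooted at its center $b$. Every pair of non-root vertices gives $1+1+2=4$, so $(G,b)$ is weakly $m$-cohesive for all $m\le4$, while $G-b$ has no edge. Hence $f(K_2)\ge5$.

Now let $(G,b)$ be weakly $5$-cohesive. A depth-first search from $b$ gives a spanning tree rooted at $b$ such that every edge of $G$ joins a vertex to one of its ancestors. Let $v$ be a vertex of maximum depth and $p$ its parent. If $p=b$, then $G$ is a star with center $b$ and at least two leaves, and two leaves give $4<5$. So $p\ne b$. The children of $p$ have maximum depth, so all their neighbors in $G$ are their ancestors. At most one child of $p$ has degree $1$ in $G$, since two such children would give $1+1+2=4$. Let $v'$ be a child of $p$, the one of degree $1$ if there is one. Every other child of $p$ has a neighbor that is a proper ancestor of $p$. The vertices other than $p$ and its children form a subtree of the search tree that contains all proper ancestors of $p$. Hence $G-\{p,v'\}$ is connected, and the edge $pv'$ is a non-separating copy of $K_2$.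
\end{proof}

The star rooted at its center is thus the obstruction to $f(K_2)=4$. For $n\ge3$ it is excluded by $4<2n$, and this is how the hypothesis $n\ge3$ first enters the proof of Theorem~\ref{thm:local} (Lemma~\ref{lem:exists}).

\section{The method when all degrees are large}\label{sec:model}

Assume in this section, up to Example~\ref{ex:stuck}, that $G$ is connected and that every non-root vertex has degree at least $n$. Choose an inclusion-maximal connected set $B\ni b$ such that $H=V\setminus B$ contains a copy of $T$, and let $S\ne\emptyset$ be the set of vertices of $H$ with a neighbor in $B$. No vertex of $S$ can be added to $B$, so \emph{every copy of $T$ in $H$ contains $S$}. A vertex of $H\setminus S$ has all its neighbors, at least $n$ of them, in $H$. If $H$ is the vertex set of a copy of $T$, then this copy is non-separating. Otherwise we want to use the large degrees in $H\setminus S$ to build a copy in $H$ that misses a vertex of $S$.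

\medskip
\noindent\emph{Stars.} Let $T=K_{1,n-1}$. If $x\in H\setminus S$ and $s\in S$, then $x$ has $n-1$ neighbors in $H\setminus\{s\}$, which form a copy missing $s$. So $H=S$, and $S$ is contained in a copy $F\subseteq H$; hence $H=F$.

\medskip
\noindent\emph{The path with four vertices.} Let $n=4$, let $F=x_1x_2x_3x_4$ be a path in $H$, and suppose $C=H\setminus F\neq\emptyset$. Since $S\subseteq F$, every vertex of $C$ has at least $4$ neighbors in $H$. If no edge joins $C$ to $F$, then $C$ has minimum degree at least $4$ and contains a copy of $T$, which misses $S$. So some $g\in C$ is adjacent to some vertex of $F$. We find an index $i$ such that each vertex of $F$ other than $x_i$ is missed by some copy in $H$. Then $S=\{x_i\}$, the non-empty graph $H\setminus S$ has minimum degree at least $3$, and it contains a copy of $T$ missing $S$, which is the contradiction we want.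

Suppose $g\sim x_2$ (the case $g\sim x_3$ is its mirror image). The path $gx_2x_3x_4$ misses $x_1$. The vertex $g$ has two neighbors in $H\setminus\{x_1,x_2\}$, so there is a path $x_1x_2gz$ with $z\ne x_3$ and one with $z\neq x_4$. Thus $i=2$ works. Suppose next that $g\not\sim x_2,x_3$ and $g\sim x_1$ (or, in the mirror image, $g\sim x_4$). Then $g$ has a neighbor $g'\in C$. For each $y\in\{x_2,x_3,x_4\}$ the vertex $g'$ has a neighbor $g''\in H\setminus\{x_1,g,y\}$, and the path $x_1gg'g''$ misses $y$. Thus $i=1$ works.

In both cases we keep the part of the copy on one side of $x_i$ and regrow the branch on the other side through $g$. The delicate point is the choice of $g'$. A vertex from which the branch has to continue must be known to lie outside $S$, since only there do we control the number of neighbors in $H$. If $g$ has too many neighbors in the old branch, this fails; but then $g$ is attached deeper in the branch, and a shorter branch can be regrown instead. Lemma~\ref{lem:branch} turns this alternative into an induction that works for all trees except stars.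

When vertices of degree less than $n$ are present, a maximal set $B$ can be a dead end.

\begin{example}\label{ex:stuck}
Let $n=4$ and $T=K_{1,3}$. Let $G$ be the complete bipartite graph with parts $Z=\{z_1,z_2,z_3\}$ and $\{a,b,t,c\}$, with the edge $ab$ added. The vertices $t,c$ have degree $3$ and are at distance $2$; all other vertices have degree $4$. So $(G,b)$ is weakly $8$-cohesive. Take $B=\{a,b\}$. Then $H=Z\cup\{t,c\}$ is a $K_{2,3}$ and $S=Z$. The copies of $T$ in $H$ are $Z\cup\{t\}$ and $Z\cup\{c\}$; both contain $S$, so $B$ is maximal, and each isolates a vertex. The star with center $z_1$ and leaves $a,t,c$ is non-separating, but it uses a vertex of $B$.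
\end{example}

\section{Deficiency and reserved vertices}\label{sec:def}

From now on $T$, $n$ and $(G,b)$ satisfy the hypotheses of Theorem~\ref{thm:local}. A \emph{copy} of $T$ is an injective map $\varphi\colon V(T)\to V$ that sends edges of $T$ to edges of $G$; we use the same word for its image, call $\varphi(t)$ the \emph{location} of $t$, and write $\varphi(T')$ for $\varphi(V(T'))$. \emph{Moving $t$ to $g$} means redefining $\varphi(t)=g$; this gives a copy when $g$ is unoccupied and adjacent to the locations of all $T$-neighbors of $t$.

The \emph{deficiency} of a non-root vertex $v$ is $\delta(v)=n-\deg(v)$. Condition \eqref{eq:star} says that $\delta(u)+\delta(v)\le\operatorname{dist}(u,v)$ whenever this distance is at most $4$. Hence, for distinct non-root vertices $u,v$,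
\begin{equation}\label{eq:def}
\operatorname{dist}(u,v)\le i\le 4\quad\Longrightarrow\quad \delta(u)\le i-\delta(v),\ \text{ that is, }\ \deg(u)\ge n+\delta(v)-i .
\end{equation}
A non-root vertex is \emph{small} if $\delta\ge1$ and \emph{normal} if $\delta\le0$. Let $Y_1$, $Y_2$, $Y_3$ be the sets of non-root vertices with $\delta=1$, $\delta=2$, $\delta\ge3$. By \eqref{eq:def}, the distance between distinct small vertices $u\in Y_i$ and $v\in Y_j$ satisfies
\begin{equation}\label{eq:far}
\operatorname{dist}(u,v)\ge\min\{i+j,\,5\}.
\end{equation}
In particular small vertices are pairwise non-adjacent, so every neighbor of a small vertex is normal or equal to $b$.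

A small vertex $y$ causes two problems: a greedy embedding may get stuck at $y$, and a copy of $T$ may contain all of $N(y)$ and cut $y$ off. The natural remedy is to forbid the copy to use $y$ and one chosen neighbor of $y$. This takes up to two neighbors away from a neighbor of $y$ and one from a vertex at distance $2$ from $y$. By \eqref{eq:def} these vertices have degree at least $n+\delta(y)-1$ and $n+\delta(y)-2$, so they keep $n$ usable neighbors when $\delta(y)\ge3$. When $\delta(y)=2$ we can afford to avoid $y$ but not to reserve a neighbor, and when $\delta(y)=1$ we cannot even afford to avoid $y$. This explains the three classes and the following definitions.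

For each $y\in Y_3$ fix a neighbor $a_y$, the \emph{anchor} of $y$, with $a_y=b$ if $y\sim b$. If $a_y\ne b$, then $a_y$ is normal and $\deg(a_y)\ge n+2$ by \eqref{eq:def}. Put
\[
\Pi=\bigl(Y_3\cup\{a_y:y\in Y_3\}\bigr)\setminus\{b\},\qquad A=V\setminus(\Pi\cup\{b\}),\qquad V^\circ=A\setminus Y_2 .
\]
The vertices of $\Pi$ are reserved. A copy of $T$ is \emph{admissible} if it lies in $A$; in particular it avoids $b$. Greedy embedding will take place in $V^\circ$, which consists of $Y_1$ and the normal vertices outside $\Pi$. Note that $A=V^\circ\cup Y_2$, that every normal vertex of $A$ lies in $V^\circ$, and that $V\setminus(\Pi\cup Y_2)=V^\circ\cup\{b\}$.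

\begin{lemma}\label{lem:degrees}
\begin{enumerate}
\item[(a)] If $y\in Y_3$ and $a_y\ne b$, then every $x\in N(a_y)\setminus\{y,b\}$ is a normal vertex of $V^\circ$.
\item[(b)] Every normal vertex $x\in V^\circ$ has at least $n$ neighbors in $V^\circ\cup\{b\}$.
\item[(c)] If $x\in Y_1$, then all $n-1$ neighbors of $x$ lie in $V^\circ\cup\{b\}$, and each is normal or equal to $b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\operatorname{dist}(x,y)\le2$, \eqref{eq:def} gives $\delta(x)\le2-3<0$, so $x$ is normal. If $x=a_{y'}$ with $y'\in Y_3$, then $y'\ne y$ because $x\ne a_y$, and the walk $y\,a_y\,x\,y'$ gives $\operatorname{dist}(y,y')\le3$, contrary to \eqref{eq:far}. So $x\notin\Pi$.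

(b) We count the neighbors of $x$ in $\Pi\cup Y_2$. Suppose first that $x$ has a neighbor $y\in Y_2\cup Y_3$. A second neighbor in $Y_2\cup Y_3$ would be at distance at most $2$ from $y$, and a neighbor $a_{y'}\ne b$ with $y'\in Y_3\setminus\{y\}$ would give $\operatorname{dist}(y,y')\le3$; both contradict \eqref{eq:far}. So the neighbors of $x$ in $\Pi\cup Y_2$ are $y$ and, if $y\in Y_3$, possibly $a_y$. By \eqref{eq:def}, $\deg(x)\ge n+1$ if $y\in Y_2$ and $\deg(x)\ge n+2$ if $y\in Y_3$. At least $n$ neighbors remain.

Suppose next that $x$ has no neighbor in $Y_2\cup Y_3$ but $x\sim a_y\ne b$ for some $y\in Y_3$. Then $\operatorname{dist}(x,y)=2$ and $\deg(x)\ge n+1$. A second neighbor $a_{y'}\neq a_y$ in $\Pi$ would give $y'\ne y$ and $\operatorname{dist}(y,y')\le4$, contrary to \eqref{eq:far}. Again $n$ neighbors remain. If $x$ has no neighbor in $\Pi\cup Y_2$, then $\deg(x)\ge n$ suffices.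

(c) No neighbor of $x$ is small, and $x\sim a_y\ne b$ would give $\operatorname{dist}(x,y)\le2$, contrary to \eqref{eq:far}.
\end{proof}

The second case of (b) is the only place where \eqref{eq:star} is used for a pair at distance exactly $4$.

A vertex of $Y_1$ adjacent to $b$ has only $n-2$ neighbors in $V^\circ$, one fewer than the greedy embedding of the introduction asks for. One vertex of full degree repairs this.

\begin{lemma}\label{lem:greedy}
Let $X\subseteq V^\circ$ contain a normal vertex. Suppose that every normal vertex of $X$ has at least $n-1$ neighbors in $X$ and every vertex of $X\cap Y_1$ has at least $n-2$ neighbors in $X$. Then $X$ contains an admissible copy of $T$.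
\end{lemma}

\begin{proof}
Let $\ell$ be a leaf of $T$ with neighbor $r$. Put $r$ at a normal vertex $x_0\in X$ and place the vertices of $T-\ell$ outward from $r$, each after its parent. Before each step at most $n-2$ vertices are placed, one of them at the location of the parent; so at most $n-3$ of the at least $n-2$ neighbors in $X$ of this location are occupied. Finally $x_0$ has at least $n-1$ neighbors in $X$, at most $n-2$ of them occupied, and $\ell$ can be placed.
\end{proof}

\begin{lemma}\label{lem:exists}
There is an admissible copy of $T$.
\end{lemma}

\begin{proof}
If all non-root vertices were small, each would be adjacent only to $b$, and two of them would give $1+1+2=4<2n$, contrary to \eqref{eq:star}. So there is a normal vertex. If it lies in $\Pi$, it is an anchor $a_y$, and $N(a_y)\setminus\{y,b\}$ has at least $n$ elements, which are normal vertices of $V^\circ$ by Lemma~\ref{lem:degrees}(a). So $V^\circ$ contains a normal vertex. By Lemma~\ref{lem:degrees}(b),(c), discarding $b$ costs each vertex at most one neighbor, and Lemma~\ref{lem:greedy} applies to $X=V^\circ$.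
\end{proof}

\section{Maximal $b$-sets}\label{sec:max}

A \emph{$b$-set} is a connected set $B\ni b$ such that $V\setminus B$ contains an admissible copy of $T$. By Lemma~\ref{lem:exists}, $\{b\}$ is a $b$-set, and every $b$-set is contained in an inclusion-maximal one. For a maximal $b$-set $B$ put
\[
H=V\setminus B,\qquad S=\{h\in H: h\text{ has a neighbor in }B\},\qquad H^\circ=H\cap V^\circ .
\]
The set $S$ is non-empty because $G$ is connected. We write $\deg_H(z)=|N(z)\cap H|$.

\begin{lemma}\label{lem:max}
Let $B$ be a maximal $b$-set.
\begin{enumerate}
\item[(a)] Every admissible copy in $H$ contains $S$. In particular $S\subseteq A$ and $|S|\le n$.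
\item[(b)] A normal vertex $x\in H^\circ\setminus S$ has at least $n$ neighbors in $H^\circ$. If $x\in Y_1\cap H\setminus S$, then $N(x)\subseteq H^\circ$, $|N(x)|=n-1$, and all vertices of $N(x)$ are normal.
\item[(c)] If $S=\{s\}$, then $H^\circ\setminus\{s\}$ contains no normal vertex.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $s\in S$ the set $B\cup\{s\}$ is connected, so by maximality $H\setminus\{s\}$ contains no admissible copy.
(b) All neighbors of $x$ lie in $H$, and $b\notin H$; apply Lemma~\ref{lem:degrees}(b),(c).
(c) Otherwise (b) shows that Lemma~\ref{lem:greedy} applies to $X=H^\circ\setminus\{s\}$, and we get an admissible copy in $H$ missing $s$, contrary to (a).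
\end{proof}

If an admissible copy $F$ fills $H$, then $G-F=B$ is connected and $F$ is a non-separating copy. We therefore argue by contradiction and assume for the rest of the paper:
\begin{equation}\label{eq:assume}
(G,b)\text{ has no non-separating copy of }T .
\end{equation}
Then for every maximal $b$-set and every admissible copy $F$ in $H$ the set $C=H\setminus F$ is non-empty, and $C\cap S=\emptyset$ by Lemma~\ref{lem:max}(a).

The first goal, for every $T$, is to show that all normal vertices of $H^\circ$ lie in $S$. The next lemma says that $H$ is then very restricted, and it shows that the reserved vertices take care of themselves.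

\begin{lemma}\label{lem:normal}
Let $B$ be a maximal $b$-set such that every normal vertex of $H^\circ$ lies in $S$. Then $H\subseteq A$, and every $c\in H\setminus S$ satisfies $c\in Y_1\cup Y_2$ and $N(c)\subseteq S$.
\end{lemma}

\begin{proof}
Suppose that $a_y\in H$ for some $y\in Y_3$. Then $a_y\in\Pi$, so $a_y\notin S$ by Lemma~\ref{lem:max}(a), and all neighbors of $a_y$ lie in $H$. By Lemma~\ref{lem:degrees}(a) its at least $n+1$ neighbors other than $y$ are normal vertices of $H^\circ$, so they lie in $S$, contrary to $|S|\le n$. Thus all anchors lie in $B$. A vertex $y\in Y_3\cap H$ would then lie in $S\cap\Pi=\emptyset$. Hence $H\cap\Pi=\emptyset$ and $H\subseteq A$, so that every normal vertex of $H$ lies in $H^\circ$ and hence in $S$. A vertex $c\in H\setminus S$ is therefore small, it is not in $Y_3$, and its neighbors are normal vertices of $H$.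
\end{proof}

\section{Regrowing a branch}\label{sec:branch}

In this section and the next, $T$ is not a star; so $n\ge4$. Fix a maximal $b$-set $B$. The \emph{kernel} $K$ is the set of vertices that lie in every admissible copy in $H$; thus $\emptyset\ne S\subseteq K$. We want to show that $K$ is small as soon as a copy has an edge to an unused vertex of $H^\circ$.

Let $\varphi$ be an admissible copy in $H$ and $(u,v)$ an ordered pair of adjacent vertices of $T$. The \emph{branch} $T_v$ is the component of $T-uv$ containing $v$, rooted at $v$, and $U=V(T)\setminus V(T_v)\ni u$. Let $\mathcal F(\varphi,u,v)$ be the set of admissible copies in $H$ that agree with $\varphi$ on $U$, and let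
\[
J(\varphi,u,v)=\bigcap_{\psi\in\mathcal F(\varphi,u,v)}\psi(T_v)\ \subseteq\ \varphi(T_v)
\]
be the set of vertices that the branch cannot avoid while $U$ is held fixed. A vertex outside $\varphi(U)$ lies in $J(\varphi,u,v)$ if and only if it lies in every member of $\mathcal F(\varphi,u,v)$. Consequently
\begin{equation}\label{eq:kernel}
S\subseteq K\subseteq\varphi(U)\cup J(\varphi,u,v).
\end{equation}
The triple $(\varphi,u,v)$ is \emph{open} if $\varphi(u)$ has a neighbor in $H^\circ\setminus\varphi(T)$.

\begin{lemma}\label{lem:branch}
Let $T$ not be a star. If $(\varphi,u,v)$ is open, then $J(\varphi,u,v)=\emptyset$.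
\end{lemma}

The plan is the following. We do not know where $S$ is, but by \eqref{eq:kernel} every vertex outside $\varphi(U)\cup J$ is outside $S$, so Lemma~\ref{lem:max}(b) controls its degree. We therefore regrow the vertices of $T_v$ that have children outside $J$. This forbids some neighbors, but the induction hypothesis bounds their number by the number of leaves of $T_v$, and the leaves themselves may go into $J$, since nothing is attached to them. If $Y_1\cap H$ is empty, the proof ends with Step~2. A vertex of $Y_1$ can be one neighbor short, and Steps~3 and~4 deal with this.

\begin{proof}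
We use induction on $j=|V(T_v)|$, over all open triples. Write $\mathcal F$ and $J$ for $\mathcal F(\varphi,u,v)$ and $J(\varphi,u,v)$, and fix $g\in H^\circ\setminus\varphi(T)$ with $g\sim\varphi(u)$. If $j=1$, moving $v$ to $g$ gives a member of $\mathcal F$, so $J\subseteq\{\varphi(v)\}\cap\{g\}=\emptyset$. Let $j\ge2$ and suppose $J\ne\emptyset$. Call a vertex of $T_v$ a \emph{leaf} if it has no child and \emph{inner} otherwise. Let $L$ be the number of leaves and $N=j-L\ge1$ the number of inner vertices; these form a subtree containing $v$. Put
\[
W=H^\circ\setminus\varphi(U),\qquad W'=W\setminus J .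
\]
Then $g\in W'$ since $J\subseteq\varphi(T_v)$, and $|U|=n-j$. For $x\in W'$ let $\varepsilon(x)=0$ if $x$ is normal and $\varepsilon(x)=1$ if $x\in Y_1$.

\medskip
\noindent\emph{Step 1: degrees.} Let $x\in W'$. By \eqref{eq:kernel}, $x\notin S$, so by Lemma~\ref{lem:max}(b) $x$ has at least $n-\varepsilon(x)$ neighbors in $H^\circ$ and
\begin{equation}\label{eq:W}
|N(x)\cap W|\ge n-\varepsilon(x)-|U|=j-\varepsilon(x).
\end{equation}
Since $x\notin\varphi(U)\cup J$, some $\psi\in\mathcal F$ misses $x$. For every such $\psi$ we claim:
\begin{equation}\label{eq:anti}
\text{if $r\in V(T_v)$ and $x\sim\psi(r)$, then $\psi(r')\notin J$ for all proper descendants $r'$ of $r$.}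
\end{equation}
Let $w$ be the child of $r$ on the path to $r'$. The triple $(\psi,r,w)$ is open because of $x$, and its branch $T_w$ consists of $w$ and its descendants, so it has fewer than $j$ vertices. By induction $J(\psi,r,w)=\emptyset$. The vertex $\psi(r')$ lies outside $\psi(V(T)\setminus V(T_w))$, so some $\chi\in\mathcal F(\psi,r,w)$ misses it. As $U\subseteq V(T)\setminus V(T_w)$, we have $\chi\in\mathcal F$, and hence $\psi(r')\notin J$.

Since $J\subseteq\psi(T_v)$, \eqref{eq:anti} shows that among the vertices of $T_v$ that $\psi$ places in $N(x)\cap J$, none is a proper descendant of another. The subtrees of $T_v$ rooted at these vertices are therefore disjoint, and each contains a leaf. So $|N(x)\cap J|\le L$, and \eqref{eq:W} gives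
\begin{equation}\label{eq:Wprime}
|N(x)\cap W'|\ge j-\varepsilon(x)-L=N-\varepsilon(x)\ge N-1 .
\end{equation}

\medskip
\noindent\emph{Step 2: the attempt to avoid a vertex of $J$.} Choose $y^*\in J$, a vertex $g'\in W'$ with $g'\sim\varphi(u)$, and a leaf $\ell$ of $T_v$. Keep $\varphi$ on $U$, put $v$ at $g'$, and place the other inner vertices in $W'$, each after its parent. Before each step at most $N-1$ inner vertices are placed, one of them at the location $x$ of the parent; so at most $N-2$ neighbors of $x$ in $W'$ are occupied, and \eqref{eq:Wprime} provides a free one. Now place the leaves in $W\setminus\{y^*\}$, with $\ell$ last. By \eqref{eq:W} the location $x\in W'$ of the parent has at least $j-2$ neighbors in $W\setminus\{y^*\}$, with equality only if $x\in Y_1$, $|N(x)\cap W|=j-1$ and $x\sim y^*$. For a leaf other than $\ell$, at most $j-2$ vertices of $T_v$ are placed, one of them at $x$, so at most $j-3$ of these neighbors are occupied and the leaf can be placed. If $\ell$ can be placed too, we have a member of $\mathcal F$ missing $y^*\in J$, a contradiction. So $\ell$ cannot be placed. At this moment $j-2$ vertices of $T_v$ other than the parent of $\ell$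 are placed; hence the location $x$ of the parent has exactly $j-2$ neighbors in $W\setminus\{y^*\}$, and they are the locations of these $j-2$ vertices. If $x\in Y_1$ has only $j-1$ of its $n-1$ neighbors in $W$, the other $n-j=|U|$ lie in $H^\circ\setminus W\subseteq \varphi(U)$ by Lemma~\ref{lem:max}(b). We conclude that for all choices of $y^*$, $g'$, $\ell$ and of the placement of the inner vertices, the location $x$ of the parent of $\ell$ satisfies:
\begin{enumerate}
\item[(T1)] $x\in Y_1$, $x\sim y^*$, and $x$ is adjacent to every vertex of $\varphi(U)$;
\item[(T2)] $x$ is adjacent to the locations of all other inner vertices.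
\end{enumerate}

\medskip
\noindent\emph{Step 3: the case $N\ge2$.} Let $r$ be an inner vertex of maximum depth. Then $r\ne v$, and the children of $r$ are leaves; let $\ell$ be one of them. Make the attempt with $g'=g$. By (T1) the location $x\in W'$ of $r$ is in $Y_1$ and adjacent to $\varphi(u)$. So we can make a second attempt with $g'=x$. Now $v$ is at $x$, and the new location of $r$ is in $Y_1$ by (T1) and adjacent to $x$ by (T2). Two small vertices are adjacent, a contradiction.

\medskip
\noindent\emph{Step 4: the case $N=1$.} Now $T_v$ consists of $v$ and $j-1\ge1$ leaves adjacent to it. The attempts with $g'=g$ and all $y^*\in J$ show, by (T1), that $g\in Y_1$ is adjacent to all vertices of $J\cup\varphi(U)$. As $g\notin S$, Lemma~\ref{lem:max}(b) shows that all vertices of $\varphi(U)$ are normal and lie in $H^\circ$. For $t\in U\setminus\{u\}$ all $T$-neighbors of $t$ lie in $U$, so moving $t$ to $g$ gives an admissible copy in $H$ missing $\varphi(t)$. With \eqref{eq:kernel} this gives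
\begin{equation}\label{eq:Ku}
K\subseteq\{\varphi(u)\}\cup J .
\end{equation}
We show that $S$ is a single vertex and then contradict Lemma~\ref{lem:max}(c).

Suppose $\varphi(v)\in J$. Then $g\sim\varphi(v)$, and \eqref{eq:anti} with $x=g$, $\psi=\varphi$, $r=v$ gives $J=\{\varphi(v)\}$. The $T$-neighbors of $u$ lie in $U\cup\{v\}$, so moving $u$ to $g$ gives an admissible copy in $H$ missing $\varphi(u)$. By \eqref{eq:Ku}, $S=\{\varphi(v)\}$. But $\varphi(u)$ is a normal vertex of $H^\circ\setminus S$, contrary to Lemma~\ref{lem:max}(c).

Suppose $h=\varphi(v)\notin J$. Then $h\notin S$ by \eqref{eq:kernel}. Let $y^*\in J$ be arbitrary; it is the location $\varphi(\ell^*)$ of a leaf $\ell^*$ of $T_v$. If $h$ had a neighbor in $H^\circ\setminus\varphi(T)$, moving $\ell^*$ there would give a member of $\mathcal F$ missing $y^*$. So all neighbors of $h$ in $H^\circ$ lie in the set $\varphi(T)\setminus\{h\}$, which has $n-1$ elements. The path $h\,\varphi(u)\,g$ and \eqref{eq:far} show that $h\notin Y_2$, so $h\in H^\circ\setminus S$. By Lemma~\ref{lem:max}(b), $h$ is not normal; so $h\in Y_1$ and $N(h)=\varphi(T)\setminus\{h\}$. If $U=\{u\}$, then $T$ is a star with center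 $v$, which is excluded. So the tree $T[U]$ has at least two vertices and has a leaf $t\ne u$; this is a leaf of $T$ whose neighbor $t'$ lies in $U$. Move $t$ to $g$, which is adjacent to $\varphi(t')$, and then $\ell^*$ to $\varphi(t)$, which is adjacent to $h$. The result is an admissible copy in $H$ missing $y^*$. Thus $K\cap J=\emptyset$, and $S=\{\varphi(u)\}$ by \eqref{eq:Ku}. But $\varphi(t)$ is a normal vertex of $H^\circ\setminus S$, contrary to Lemma~\ref{lem:max}(c).
\end{proof}

The hypothesis that $T$ is not a star entered only in the last paragraph, and it is needed there. In Example~\ref{ex:stuck} let $\varphi$ be the star $Z\cup\{t\}$, with $u$ at $z_1$ and the center $v$ at $t$. The triple is open because of $c$, and $J=\{z_2,z_3\}$.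

\section{Trees that are not stars}\label{sec:nonstar}

A \emph{double star} is a tree with two adjacent vertices, its \emph{centers}, such that every other vertex is a leaf and each center is adjacent to at least one leaf.

\begin{proposition}\label{prop:double}
Assume \eqref{eq:assume} and let $T$ not be a star. Then $T$ is a double star. Moreover, for every maximal $b$-set there are a vertex $y\in Y_2$ and an admissible copy $F$, with centers located at $\alpha,\beta$ and their leaves located at the non-empty sets $N_\alpha,N_\beta$, such that
\[
H=F\cup\{y\},\qquad y\notin F,\qquad N(y)=N_\alpha\cup N_\beta\subseteq S .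
\]
\end{proposition}

\begin{proof}
Let $\varphi$ be an admissible copy in $H$, $F=\varphi(T)$ and $C=H\setminus F\ne\emptyset$.

\emph{No vertex of $F$ has a neighbor in $H^\circ\setminus F$.} Suppose that $\varphi(u)$ has one. Then $(\varphi,u,v)$ is open for every $T$-neighbor $v$ of $u$, and Lemma~\ref{lem:branch} and \eqref{eq:kernel} give $S\cap\varphi(T_v)=\emptyset$. The branches $T_v$ cover $T-u$, so $S=\{\varphi(u)\}$. By Lemma~\ref{lem:max}(c) no vertex of $F\setminus S\subseteq H^\circ\cup Y_2$ is normal. So these vertices are pairwise non-adjacent, $T-u$ has no edge, and $T$ is a star, a contradiction.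

\emph{$H^\circ\subseteq F$.} Suppose $X=H^\circ\setminus F\neq\emptyset$. The set $X$ is disjoint from $S$ and has no edge to $F$. By Lemma~\ref{lem:max}(b), a normal vertex of $X$ has at least $n$ neighbors in $X$, and a vertex of $X\cap Y_1$ has $n-1$ neighbors in $X$, all normal. So $X$ contains a normal vertex, and Lemma~\ref{lem:greedy} gives an admissible copy in $X$. It misses $S$, contrary to Lemma~\ref{lem:max}(a).

\emph{Every normal vertex of $H^\circ$ lies in $S$.} Otherwise, by Lemma~\ref{lem:max}(b), it would have $n$ neighbors in $H^\circ$, while $|H^\circ|\le|F|=n$.

\emph{$C$ is a single vertex of $Y_2$.} By Lemma~\ref{lem:normal}, $H\subseteq A$, and $N(y)\subseteq S\subseteq F$ for every $y\in C$. As $H^\circ\subseteq F$, we have $C\subseteq A\setminus V^\circ= Y_2$, so $|N(y)|=n-2$ for $y\in C$. Let $y\ne y'$ be in $C$. By \eqref{eq:far}, $\operatorname{dist}(y,y')\ge4$, so $N(y)$ and $N(y')$ are disjoint and no edge joins them. Disjointness gives $2(n-2)\le n$, so $n=4$ and $F=N(y)\cup N(y')$; but $F$ is connected. Hence $C=\{y\}$, and $F=N(y)\cup\{\alpha,\beta\}$ with distinct $\alpha,\beta\notin N(y)$.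

\emph{Every $t\in V(T)$ has a $T$-neighbor located in $\{\alpha,\beta\}$.} Otherwise all $T$-neighbors of $t$ are located in $N(y)$, and moving $t$ to $y\in A$ gives an admissible copy in $H$ missing $\varphi(t)$. But $\operatorname{dist}(\varphi(t),y)\le2$, so $\varphi(t)$ is normal by \eqref{eq:def} and lies in $S$, contrary to Lemma~\ref{lem:max}(a).

So the two vertices of $T$ located at $\alpha$ and $\beta$ are adjacent in $T$, and each of the other $n-2$ vertices is adjacent to one of them. These are $n-1$ edges, all the edges of $T$. Since $T$ is not a star, it is a double star with centers located at $\alpha,\beta$ and leaves located at $N(y)$.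
\end{proof}

Theorem~\ref{thm:local} is now proved for all trees other than stars and double stars.

\section{Stars}\label{sec:stars}

Let $T=K_{1,n-1}$ with $n\ge3$. An admissible copy is a vertex of $A$, its center, together with $n-1$ of its neighbors in $A$, its leaves. Throughout this section $B$ is a maximal $b$-set, $F$ is an admissible copy in $H$, and $C=H\setminus F$, which is non-empty by \eqref{eq:assume}.

\begin{lemma}\label{lem:star1}
We have $H\subseteq A$ and $\deg_H(z)\le n-1$ for all $z\in H$. Every $c\in H\setminus S$, in particular every $c\in C$, satisfies $c\in Y_1\cup Y_2$ and $N(c)\subseteq S\subseteq F$.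
\end{lemma}

\begin{proof}
If $z\in H\cap A$ has at least $n$ neighbors in $H\cap A$, then for each $s\in S\setminus\{z\}$ there is an admissible star in $H$ with center $z$ that misses $s$; so $S=\{z\}$ by Lemma~\ref{lem:max}(a). By Lemma~\ref{lem:max}(b) this would apply to a normal vertex $z\in H^\circ\setminus S$ and give $z\in S$. Hence every normal vertex of $H^\circ$ lies in $S$, and Lemma~\ref{lem:normal} gives all assertions except the degree bound. For that bound it suffices, by the first sentence, to show $|S|\ge2$. Suppose $S=\{s\}$. The $n-1\ge2$ vertices of $F\setminus\{s\}$ are small and hence pairwise non-adjacent, so none of them is the center of $F$. They are at pairwise distance $2$, so they lie in $Y_1$ by \eqref{eq:far}. Each has $n-1\ge2$ neighbors, all in $S$, a contradiction.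
\end{proof}

A vertex of $C\cap Y_1$ forces the picture of Example~\ref{ex:stuck}.

\begin{lemma}\label{lem:star2}
If $c\in C\cap Y_1$, then $2\le\deg_H(z)\le n-2$ for all $z\in N(c)$.
\end{lemma}

\begin{proof}
The set $Z=N(c)\subseteq S\subseteq F$ has $n-1$ elements, so $F=Z\cup\{t\}$ with $t\notin Z\cup\{c\}$. If the center of $F$ were in $Z$, it would be adjacent to the $n-1$ leaves and to $c$, contrary to Lemma~\ref{lem:star1}. So $t$ is the center, and every $z\in Z$ is adjacent to $t$ and $c$. If $\deg_H(z)=n-1$ for some $z\in Z$, then $z$ and its neighbors in $H$ form an admissible star, which contains $S\supseteq Z$. Then $z$ is adjacent to the $n$ vertices of $(Z\setminus\{z\})\cup\{t,c\}$, contrary to Lemma~\ref{lem:star1}.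
\end{proof}

\begin{lemma}\label{lem:star3}
Under \eqref{eq:assume}, $n\ge4$.
\end{lemma}

\begin{proof}
Let $n=3$ and $c\in C$. Lemma~\ref{lem:star2} excludes $c\in Y_1$, so $c\in Y_2$ and $N(c)=\{x\}$ with $x\in S\subseteq F$. The vertex $x$ has a neighbor $\alpha$ in the path $F$ and $\deg_H(x)\le2$, so $N(x)\cap H=\{c,\alpha\}$ and $F$ is a path $x\alpha\beta$. The path $cx\alpha$ is an admissible copy in $H$, so $S\subseteq F\cap\{c,x,\alpha\}=\{x,\alpha\}$. By Lemma~\ref{lem:star1}, $\beta$ is small and $N(\beta)\subseteq\{x,\alpha\}$. Since $\operatorname{dist}(\beta,c)\le3$, \eqref{eq:far} gives $\beta\in Y_1$, so $\deg(\beta)=2$ and $\beta\sim x$. This contradicts $N(x)\cap H=\{c,\alpha\}$.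
\end{proof}

\section{The exchange argument}\label{sec:exchange}

It remains to contradict \eqref{eq:assume} when $n\ge4$ and $T$ is a star or a double star. In these cases a maximal $b$-set leaves over a small vertex whose whole neighborhood lies in $S$, and nothing inside $H$ can help. As in Example~\ref{ex:stuck}, the remedy is a copy that absorbs this vertex as a leaf and may use vertices of $B$. Using vertices of $B$ destroys the maximality of $B$, so we need another extremal choice. We single out a class of copies that cannot lie in the complement of a maximal $b$-set, and we maximize the component of the root over this class.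

An admissible copy $P$ is \emph{good} if some leaf of $T$ is located at a small vertex and $N(y)\not\subseteq P$ for every $y\in Y_2$.

\begin{lemma}\label{lem:nogood}
If $B$ is a maximal $b$-set, then $H$ contains no good copy.
\end{lemma}

\begin{proof}
Let $P$ be a good copy in $H$; then $S\subseteq P$. If $T$ is a double star, Proposition~\ref{prop:double} gives $y\in Y_2$ with $N(y)\subseteq S\subseteq P$, a contradiction. Let $T$ be a star, and let $x$ be the center and $y$ a small leaf of $P$. Apply Lemma~\ref{lem:star1} with $F=P$ and take $c\in H\setminus P$. Then $c\in Y_1\cup Y_2$ and $N(c)\subseteq P$. Since $x$ already has $n-1$ neighbors in $P$ and $\deg_H(x)\le n-1$, we have $c\not\sim x$; and $c\not\sim y$ since both are small. So $|N(c)|\le n-2$ and $c\in Y_2$, which contradicts the goodness of $P$.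
\end{proof}

The next lemma produces a first good copy and improves a given one by the same construction.

\begin{lemma}\label{lem:exchange}
Suppose that one of the following holds.
\begin{enumerate}
\item[(I)] $P=M=\emptyset$, $B$ is a maximal $b$-set, and $w=b$.
\item[(II)] $P$ is a good copy, $M$ is the component of $G-P$ containing $b$, $B\supseteq M$ is a maximal $b$-set, and $w\in B\setminus M$ has a neighbor in $M$.
\end{enumerate}
Then there is a good copy disjoint from $R=M\cup\{w\}$.
\end{lemma}

\begin{proof}
Call a non-root vertex \emph{free} if it lies outside $M\cup P$. In both situations the following facts hold.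
\begin{enumerate}
\item[(F1)] $b\in R\subseteq B$. Hence $H\cap R=\emptyset$, and every vertex of $H\setminus P$ is free.
\item[(F2)] A free vertex has no neighbor in $M$ and does not lie in $R$. In (II) this holds because a vertex outside $P$ with a neighbor in the component $M$ belongs to $M$; in particular $w\in P$.
\item[(F3)] A free normal vertex $x\in V^\circ$ has at least $n-1$ neighbors in $V^\circ\setminus R$. Indeed, it has $n$ neighbors in $V^\circ\cup\{b\}$ by Lemma~\ref{lem:degrees}(b), $b\in R$, and by (F2) its only possible neighbor in $R$ is $w$.
\item[(F4)] $N(y)\not\subseteq P$ for every $y\in Y_2$; in (I) this holds because $|N(y)|=n-2>0$.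
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1, every node/.style={circle, fill, inner sep=1.5pt}]
\node[label=above:{$\alpha$}] (a) at (-1.5,2) {};
\node[label=above:{$\beta$}] (b) at (1.5,2) {};
\node (f1) at (-2.5,1) {};
\node[label=left:{$x$}] (x) at (-1,1) {};
\node (g1) at (1,1) {};
\node (g2) at (2.5,1) {};
\node[label=below:{$y$}] (y) at (0,0) {};
\node[label=right:{$X$}] (z) at (0,1.25) {};
\draw[thin] (b)--(g1) (b)--(g2) (y)--(f1) (y)--(g1) (y)--(g2);
\draw[line width=1.6pt] (a)--(b) (a)--(f1) (a)--(x) (x)--(y) (x)--(z);
\end{tikzpicture}
\caption{The exchange for the double star with $n=6$ and two leaves at each center. The old copy has centers $\alpha$ and $\beta$, and its four leaves form the neighborhood of $y$, which it cuts off. The new copy (thick edges) has centers $\alpha$ and $x$; its leaves include $\beta$, $y$ and a set $X$ of further neighbors of $x$, and it misses a neighbor of $y$.}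
\label{fig:double}
\end{figure}

\medskip
\noindent\emph{Double stars.} Take $y$, $F$, $\alpha$, $\beta$, $N_\alpha$, $N_\beta$ from Proposition~\ref{prop:double} and put $p=|N_\alpha|$, $q=|N_\beta|$, so that $p,q\ge1$ and $p+q=n-2$. By (F4) there is $x\in N(y)\setminus P$, and after exchanging the names of $\alpha$ and $\beta$ if necessary, $x\in N_\alpha$. The vertex $x\in F$ is free by (F1), and it is a normal vertex of $V^\circ$ because it is an admissible neighbor of a small vertex. By (F3), $x$ has at least $(n-1)-(p+1)=q$ neighbors in $V^\circ\setminus R$ outside the set $\{\alpha,\beta\}\cup(N_\alpha\setminus\{x\})$ of $p+1$ vertices. Let $X$ consist of $q-1$ of them. Let $P'$ be the double star with centers $\alpha$ and $x$ in which $\alpha$ has the $p$ leaves $(N_\alpha\setminus\{x\})\cup\{\beta\}$ and $x$ has the $q$ leaves $X\cup\{y\}$; see Figure~\ref{fig:double}. It is an admissible copy of $T$, it is disjoint from $R$ since $P'\setminus X\subseteq H$, and it has the small leaf $y$. It meets $N_\beta$ only in $X$, so it misses a vertex of $N_\beta\subseteq N(y)$. Let $y'\in Y_2\setminus\{y\}$. Then $\operatorname{dist}(y,y')\ge4$ by \eqref{eq:far}, so the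 $n-2$ neighbors of $y'$ are at distance at least $3$ from $y$. All vertices of $P'$ except the $p<n-2$ leaves at $\alpha$ are within distance $2$ of $y$. So $N(y')\not\subseteq P'$, and $P'$ is good.

\medskip
\noindent\emph{Stars: absorbing a vertex of $Y_2$.} We first prove:
\begin{equation}\label{eq:absorb}
\text{if $c\in Y_2\setminus R$ has a free neighbor $x\in V^\circ$, there is a good star disjoint from $R$.}
\end{equation}
The vertex $x$ is normal, being a non-root neighbor of a small vertex. Since $|N(c)|=n-2\ge2$, there is $z\in N(c)\setminus\{x\}$; this is where $n\ge4$ is needed. By (F3) there is a set $X$ of $n-2$ neighbors of $x$ in $V^\circ\setminus(R\cup\{z\})$. The star $P'=\{x,c\}\cup X$ with center $x$ is admissible, it is disjoint from $R$ by (F2), and it has the small leaf $c$. It misses $z\in N(c)$. If $y'\in Y_2\setminus\{c\}$, then $\operatorname{dist}(c,y')\ge4$ while all vertices of $P'$ are within distance $2$ of $c$, so the non-empty set $N(y')$ is disjoint from $P'$. Thus $P'$ is good.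

\medskip
\noindent\emph{Stars: the two cases.} Let $F$ be an admissible copy in $H$ and $c\in C=H\setminus F$. By Lemma~\ref{lem:star1}, $c\in Y_1\cup Y_2$ and $N(c)\subseteq S$. So the neighbors of $c$ are normal vertices of $H\cap A$ and lie in $V^\circ$, those outside $P$ are free by (F1), and $c\notin R$.

If $c\in Y_2$, then (F4) gives a neighbor of $c$ outside $P$, and \eqref{eq:absorb} applies.

Let $c\in Y_1$ and $Z=N(c)$, so $|Z|=n-1$. We claim $Z\not\subseteq P$. In (I) there is nothing to prove. In (II), if $Z\subseteq P$, then $P$ consists of $Z$ and its small leaf, since the vertices of $Z$ are normal. The center of $P$ then lies in $Z$ and is adjacent to the other $n-2$ vertices of $Z$ and to $c$, all in $H$, contrary to Lemma~\ref{lem:star2}. So there is a free vertex $x_0\in Z$. By (F3) there is a set $X_0$ of $n-2$ neighbors of $x_0$ in $V^\circ\setminus(R\cup\{c\})$. The star $P_0=\{x_0,c\}\cup X_0$ with center $x_0$ is admissible, disjoint from $R$, and has the small leaf $c$. If it is good, we are done.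

Otherwise $N(c')\subseteq P_0$ for some $c'\in Y_2$, and we absorb $c'$ instead. By \eqref{eq:far}, $\operatorname{dist}(c,c')\ge3$, so $c,x_0\notin N(c')$; hence $N(c')\subseteq X_0$, and $N(c')=X_0$ because both sets have $n-2$ elements. By (F4) there is $x\in X_0\setminus P$. Since $X_0\subseteq V^\circ\setminus R$, the vertex $x$ is free and lies in $V^\circ$. We check that $c'\notin R$. By (F2), $c'\notin M$, since $c'\sim x$. In (I), $c'\ne w=b$ because $c'$ is not the root. In (II), $c'\neq w$ because $w$ has a neighbor in $M$ while $N(c')=X_0$ is disjoint from $M$. So \eqref{eq:absorb} applies to $c'$ and $x$.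
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Assume \eqref{eq:assume}. By Proposition~\ref{prop:double} and Lemma~\ref{lem:star3}, $n\ge4$ and $T$ is a star or a double star. By Lemma~\ref{lem:exchange}(I) there is a good copy. Choose a good copy $P$ for which the component $M$ of $G-P$ containing $b$ is as large as possible. The set $M$ is a $b$-set; let $B\supseteq M$ be a maximal $b$-set. If $B=M$, then $P\subseteq H$, contrary to Lemma~\ref{lem:nogood}. So $B\ne M$, and since $B$ is connected there is $w\in B\setminus M$ with a neighbor in $M$. Lemma~\ref{lem:exchange}(II) gives a good copy $P'$ disjoint from the connected set $M\cup\{w\}$. The component of $G-P'$ containing $b$ contains $M\cup\{w\}$, contrary to the choice of $P$. Hence \eqref{eq:assume} is false, and $(G,b)$ contains a non-separating copy of $T$.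
\end{proof}

\begin{thebibliography}{1}

\bibitem{cohesion}
\emph{Cohesion and non-separating trees in connected graphs},
\texttt{https://combinatorialpress.com/\allowbreak article/\allowbreak jcmcc/\allowbreak Volume\%20099/\allowbreak vol-099-paper\%206.pdf}

\end{thebibliography}
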